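# Levi parts of stabilizers: orbits with unipotent stabilizer in a module and in its dual

## 1. Levi parts over a finite field and a unitriangular table

Fix a prime power $q$ and let $\varphi$ raise coordinates to the $q$-th power, on $GL_n(\overline{\mathbb F}_q)$, on $\overline{\mathbb F}_q^{\,n}$ and on its dual. Let $H\subset GL_n(\overline{\mathbb F}_q)$ be a closed $\varphi$-stable subgroup and let $\Gamma=H^\varphi$, a finite group. Put $E=\mathbb F_q^n$, let $E^*$ be the dual $\mathbb F_q$-space with the contragredient action of $\Gamma$, and let $S=E\sqcup E^*$. For $v\in S$ let $H_v\subset H$ be the stabilizer of $v$, regarded as a vector over $\overline{\mathbb F}_q$. It is closed, and it is $\varphi$-stable because $\varphi(h)v=\varphi(hv)=v$ for $h\in H_v$. Clearly $H_{\gamma v}=\gamma H_v\gamma^{-1}$ for $\gamma\in\Gamma$, and the stabilizer of $v$ in $\Gamma$ is $\Gamma_v=H_v^\varphi$.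

**Definition.** A *system of Levi parts* for $(H,S)$ is a choice, for every $v\in S$, of closed $\varphi$-stable subgroups $L_v,U_v\subset H_v$ such that:

- (A) $U_v$ is normal in $H_v$, $H_v=L_vU_v$ and $L_v\cap U_v=1$;
- (B) if $v,w\in S$, $\gamma\in\Gamma$ and $\gamma L_w\gamma^{-1}\subset H_v$, then $u\gamma L_w\gamma^{-1}u^{-1}\subset L_v$ for some $u\in U_v^\varphi$;
- (C) for every $w\in S$ the pairing $E^{L_w}\times(E^*)^{L_w}\to\mathbb F_q$ of the fixed spaces is perfect.

No compatibility of the choices under $\Gamma$ is required; (B) will provide it.

**Example 1 (an affine group).** Let $H$ consist of the maps $h_{a,b}:(x,y)\mapsto(ax+by,\,y)$ with $a\ne0$. On functionals $(\xi,\eta)$, paired by $\xi x+\eta y$, the element $h_{a,b}$ acts by $(\xi,\eta)\mapsto(\xi/a,\ \eta-b\xi/a)$. Put $T_s=\{h_{a,b}:b=(1-a)s\}$ for $s\in\mathbb F_q$, $T=T_0$ and $A=\{h_{1,b}\}$. One computes $h_{1,c}h_{a,b}h_{1,c}^{-1}=h_{a,\,b+(1-a)c}$, so $h_{1,c}T_sh_{1,c}^{-1}=T_{s+c}$; also $h_{a,0}T_sh_{a,0}^{-1}=T_{as}$. The stabilizers are as follows.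

- In $E$, for $y\ne0$: $H_v=T_{x/y}$. Take $L_v=T_{x/y}$, $U_v=1$.
- In $E$, for $y=0$, $x\neq 0$: $H_v=A$. Take $L_v=1$, $U_v=A$.
- In $E$, for $v=0$: $H_v=H$. Take $L_v=T$, $U_v=A$.
- In $E^*$, for $\xi\ne0$: $H_v=1$, so $L_v=U_v=1$.
- In $E^*$, for $\xi=0$: $H_v=H$. Take $L_v=T$, $U_v=A$.

Condition (A) is clear. For (B), the groups $\gamma L_w\gamma^{-1}$ are $1$ and the $T_s$. If $T_s\subset H_v$, then either $H_v=T_{x/y}$ and $T_s=T_{x/y}=L_v$, or $H_v=H$ and $h_{1,-s}\in U_v^\varphi$ conjugates $T_s$ to $T$. For (C), the fixed spaces of $T$ are $\{x=0\}$ and $\{\xi=0\}$, paired by $\eta y$; those of $T_s$ are translates of these, and those of $1$ are everything.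

Now count $\Gamma$-orbits. In $E$ there are $q-1$ orbits with $y\neq0$ (one for each $y$) and the orbit of $0$, all with $L_v$ conjugate to $T$, and one orbit with $L_v=1$. In $E^*$ there are $q$ fixed points with $L_v=T$, and one orbit with $L_v=1$. The two sides agree type by type: $q$ orbits of type $T$, one orbit of type $1$. Note that for $q=2$ the finite group $T^\varphi$ is trivial. So the type of $v$ must be read from the algebraic group $L_v$, and not from the finite group $\Gamma_v$.

The agreement is a general fact. Given a system of Levi parts, let $\mathscr L$ be the finite set of subgroups $\gamma L_w\gamma^{-1}$ of $H$, $\gamma\in\Gamma$, $w\in S$. The group $\Gamma$ permutes $\mathscr L$ by conjugation; write $[F]$ for the class of $F\in\mathscr L$.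

**Lemma 1.** Given a system of Levi parts, the class $[L_v]$ depends only on the $\Gamma$-orbit of $v$. For $L\in\mathscr L$ let $n_E(L)$ and $n_{E^*}(L)$ be the numbers of $\Gamma$-orbits of points $v$ of $E$, respectively $E^*$, with $[L_v]=[L]$. Then $n_E(L)=n_{E^*}(L)$ for all $L\in\mathscr L$. In particular, $E$ and $E^*$ have the same number of $\Gamma$-orbits of points with $L_v=1$.

**Step 1: an order on the types.** This step shows that types are well defined and partially ordered. Condition (B) says: if $F\in\mathscr L$ and $F\subset H_v$, then
$$uFu^{-1}\subset L_v\quad\text{for some }u\in U_v^\varphi.\tag{1}$$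
If $L_1\subset L_2$ are closed groups and $L_2$ is conjugate to a subgroup of $L_1$, then $L_1$ and $L_2$ have the same dimension and the same number of components, so $L_1=L_2$. Hence the relation $[F]\le[L]$, meaning that $F$ is $\Gamma$-conjugate to a subgroup of $L$, is antisymmetric, and it is a partial order on the finite set $\mathscr L/\Gamma$. If $v'=\gamma v$, then $\gamma L_v\gamma^{-1}\subset H_{v'}$, so by (1) $[L_v]\le[L_{v'}]$; by symmetry $[L_v]=[L_{v'}]$.

**Step 2: fixed spaces are dual.** This step uses (C) to get a count that is the same for $E$ and $E^*$. For $F\in\mathscr L$ let $N=\{\gamma\in\Gamma:\gamma F\gamma^{-1}=F\}$. It acts on $E^F=\{v\in E:F\subset H_v\}$ and on $(E^*)^F$. Let $m_E(F)$, $m_{E^*}(F)$ be the numbers of $N$-orbits on these sets. If $F=\gamma L_w\gamma^{-1}$, then $E^F=\gamma E^{L_w}$ and $(E^*)^F=\gamma (E^*)^{L_w}$, so the $N$-invariant pairing $E^F\times(E^*)^F\to\mathbb F_q$ is perfect by (C). Thus $\gamma\in N$ acts on $(E^*)^F$ as the inverse transpose of its action on $E^F$. The ranks of $\gamma-1$, of $\gamma^{-1}-1=-\gamma^{-1}(\gamma-1)$ and of the transpose of the latter are equal. So $\gamma$ has equally many fixed points on the two spaces, and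 Burnside's lemma gives
$$m_E(F)=m_{E^*}(F).\tag{2}$$

**Step 3: expressing $m$ by $n$.** For $F,L\in\mathscr L$ let $M(F,L)$ be the number of $L^\varphi$-conjugacy classes of subgroups of $L$ that are $\Gamma$-conjugate to $F$. It depends only on $[F]$ and $[L]$, because $(\gamma L\gamma^{-1})^\varphi=\gamma L^\varphi\gamma^{-1}$ for $\gamma\in\Gamma$. We show
$$m_E(F)=\sum_{[L]\in\mathscr L/\Gamma}M(F,L)\,n_E(L),\tag{3}$$
and the same for $E^*$. Consider the pairs $(v,F')$ with $v\in E$, $F'$ $\Gamma$-conjugate to $F$, and $F'\subset H_v$. Every $\Gamma$-orbit of pairs contains one with $F'=F$, and two pairs $(v_1,F)$, $(v_2,F)$ are in one orbit exactly when $v_1,v_2$ are in one $N$-orbit. So there are $m_E(F)$ orbits of pairs. Now sort the pairs by the orbit of $v$: we get the sum, over $\Gamma$-orbits of $v$, of the number of $\Gamma_v$-conjugacy classes of such $F'\subset H_v$. It remains to see that this last number is $M(F,L_v)$.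

By (1), every $\Gamma_v$-class contains some $F'\subset L_v$. The decomposition $h=u\ell$ of $h\in H_v$ with $u\in U_v$, $\ell\in L_v$ is unique, so for $h\in\Gamma_v=H_v^\varphi$ both factors are $\varphi$-fixed. Suppose $F',F''\subset L_v$ and $F''=hF'h^{-1}$ with $h=u\ell$, $u\in U_v^\varphi$, $\ell\in L_v^\varphi$. For $x\in\ell F'\ell^{-1}\subset L_v$ we have $uxu^{-1}\in F''\subset L_v$, hence $uxu^{-1}x^{-1}\in L_v$. But $uxu^{-1}x^{-1}=u\cdot(xu^{-1}x^{-1})\in U_v$ as well. So $uxu^{-1}x^{-1}=1$, that is, $uxu^{-1}=x$. Hence $F''=\ell F'\ell^{-1}$: two subgroups of $L_v$ that are conjugate under $\Gamma_v$ are conjugate under $L_v^\varphi$. This proves (3).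

**Step 4: inverting the table.** If $M(F,L)\ne0$, then $[F]\le[L]$. By Step 1 the only subgroup of $L$ conjugate to $L$ is $L$ itself, so $M(L,L)=1$. The matrix $M$ is unitriangular for a partial order, hence invertible. By (2) and (3), $n_E$ and $n_{E^*}$ have the same image under $M$; so they are equal. If $1\notin\mathscr L$, no $v$ has $L_v=1$ and the last assertion reads $0=0$. $\blacksquare$

In Example 1 the table is $M(1,1)=M(1,T)=M(T,T)=1$, $M(T,1)=0$. It gives $m(1)=n(1)+n(T)=q+1$, the total number of orbits on each side, and $m(T)=n(T)=q$, the number of points of the line $E^T$, on which $N$ acts trivially.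

This lemma is for the following problem. A group acts on $V$ and on $V^*$, and we want to compare the orbits whose stabilizers are unipotent. When Levi decompositions of stabilizers are available, those are the orbits with trivial Levi part.

## 2. Orbits with unipotent stabilizer, their parameters, and three theorems

Let $k$ be an algebraically closed field and $G$ a linear algebraic group over $k$ acting linearly and rationally on a finite-dimensional space $V$, and on $V^*$ by the contragredient action. Let $K$ be the kernel of the action, the same for $V$ and $V^*$. For $v$ in $V$ or $V^*$ let $G_v$ be its stabilizer. Recall that $g\in GL_n$ is unipotent if $(g-1)^n=0$, and that a linear algebraic group is unipotent if all its elements are. Homomorphisms of algebraic groups carry semisimple elements to semisimple ones and unipotent to unipotent, and only $1$ is both. So a unipotent group contains no semisimple element other than $1$.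

**Definition.** An orbit of $G$ in $V$ (or in $V^*$) is *quiritree* if for one, equivalently every, point $v$ of it the group $G_v/K$ is unipotent. Equivalently, replace $G$ by its image in $GL(V)$ and ask that $G_v$ be unipotent. We also call the points of such orbits quiritree.

The convention about $K$ is made for $G=GL_{k_1}\times\dots\times GL_{k_n}$ acting on $\bigoplus_l\operatorname{Hom}(U_{i(l)},U_{f(l)})$, whose orbits are the representations of an oriented graph: scalars act trivially there, and indecomposable representations have unipotent stabilizers modulo this kernel. The smallest case is $k^*\times k^*$ acting on $k=\operatorname{Hom}(k,k)$ by $(a,b)x=bxa^{-1}$. Here $K=\{a=b\}$. A point $x\ne0$ has stabilizer $K$, so it is quiritree; $x=0$ has stabilizer modulo $K$ isomorphic to $k^*$, so it is not.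

**Definition.** Let $X$ be a $G$-stable constructible subset of a $G$-variety, and let $X_{(s)}$ be the union of the $s$-dimensional orbits in $X$. The *number of parameters* of $X$ is $\max_s(\dim X_{(s)}-s)$, over the $s$ with $X_{(s)}\ne\emptyset$.

A set of orbits is identified with the union of its orbits.

**Example 2.** Let $G=k^2$ act on $V=k^3$ by $(x,y,z)\mapsto(x+az,\,y+bz,\,z)$. On functionals it acts by $(\xi,\eta,\zeta)\mapsto(\xi,\eta,\zeta-a\xi-b\eta)$. All stabilizers are unipotent, so every orbit is quiritree. In $V$ the planes $z=\text{const}\neq0$ are orbits, with $\dim X_{(2)}-2=3-2=1$; the points of $z=0$ are fixed, with $\dim X_{(0)}-0=2$. In $V^*$, the points with $(\xi,\eta)\ne0$ lie on orbits that are lines, with $\dim X_{(1)}-1=3-1=2$; the points with $\xi=\eta=0$ are fixed, with $\dim X_{(0)}-0=1$. Both sides have $2$ parameters, but in $V$ the $2$-parameter family consists of points, and in $V^*$ of lines. So orbits of $V$ and $V^*$ need not match by dimension.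

**Conjecture (\*).** The sets of quiritree orbits of $G$ in $V$ and $V^*$ have the same cardinalities and depend on the same number of parameters. Here "same cardinalities" means: either both sets are finite with the same number of elements, or both are infinite.

In Example 1, read over $k$, each side has exactly one quiritree orbit: in $V$ it is $\{y=0,x\ne0\}$, of dimension $1$, and in $V^*$ it is $\{\xi\neq0\}$, of dimension $2$. So (\*) holds there. In general the answer depends on the characteristic.

**Theorem A.** Let $\operatorname{char}k=p>0$ and let $n\ge2$ be divisible by $p$.

1. Let $G=GL_n(k)$ act on $V=\mathfrak{sl}_n(k)$ by conjugation. The quiritree orbits in $V$ form an infinite family depending on exactly $1$ parameter. In $V^*$ there is exactly one quiritree orbit ($0$ parameters).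
2. Let $G=GL_n(k)\times k^*$ act on $V=\mathfrak{sl}_n(k)$ by $(g,t)x=t\,gxg^{-1}$. Then $V$ has exactly one quiritree orbit and $V^*$ has none.

So both the cardinality and the parameter assertions of (\*) fail, and the cardinality assertion fails even when both sets are finite.

**Theorem B.** Let $\operatorname{char}k=0$, let $G$ be any linear algebraic group (not necessarily connected or reductive), and let $V$ be any finite-dimensional rational $G$-module. Then (\*) holds for $(G,V)$. Moreover, if $d$ is the common number of parameters and $X$ is the union of the quiritree orbits (in $V$, respectively $V^*$), then the total number over all $s$ of $(s+d)$-dimensional irreducible components of $X_{(s)}$ is the same for $V$ and $V^*$.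

**Theorem C.** Let $k$ be algebraically closed of any characteristic, $G$ connected reductive, $V$ a semisimple $G$-module. Then (\*) holds for $(G,V)$.

**Corollary.** For an algebraically closed field $k$, (\*) holds for all $(G,V)$ over $k$ if and only if $\operatorname{char}k=0$.

The corollary is immediate from Theorem A (with $n=p$) and Theorem B.

## 3. The total orbit count, and trace-zero $2\times2$ matrices in characteristic 2

A sensible first attempt is to count orbits over $\mathbb F_q$. A finite group $\Gamma\subset GL_n(\mathbb F_q)$ always has as many orbits on $\mathbb F_q^n$ as on the dual: this is Step 2 of Lemma 1 with $F=1$. In Example 2 the counts are $(q-1)+q^2$ and $(q^2-1)+q$. For unipotent $G$ every orbit is quiritree, so the total count is the right one. In general it is not, as the following example shows by hand.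

Let $\operatorname{char}k=2$ and let $GL_2$ act by conjugation on $V=\mathfrak{sl}_2$, the space of matrices with equal diagonal entries. The form $\operatorname{tr}(xy)$ on $\mathfrak{gl}_2$ identifies $V^*$ with $\mathfrak{gl}_2/k1$.

Work in $V$ first. A trace-zero $x$ has characteristic polynomial $X^2+\det x$, with one double root. If $x$ is not scalar, it is a single Jordan block with an eigenvalue $c$; its centralizer is $\{\alpha+\beta(x-c):\alpha\ne0\}$, unipotent modulo scalars. So all nonscalar $x\in\mathfrak{sl}_2$ are quiritree, with one orbit for each $c\in k$. The scalars are fixed points and are not quiritree.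

In $V^*$ the trace of a class $\bar x$ is well defined, since $\operatorname{tr}1=0$. If $\operatorname{tr}x\ne0$, then $x$ has two distinct eigenvalues, and a torus of nonscalar elements centralizes it; so $\bar x$ is not quiritree. If $\operatorname{tr}x=0$, we may subtract a scalar and take $x$ nilpotent, so the only candidate is the orbit of a nonzero nilpotent. It is quiritree: if $gxg^{-1}=x+c$, then $c=0$ because both sides are nilpotent, so the stabilizer is the centralizer of $x$. There are infinitely many quiritree orbits in $V$, and one in $V^*$.

Now count over $\mathbb F_q$, $q$ even. In $\mathfrak{sl}_2(\mathbb F_q)$ there are $q$ scalars, and $q$ nonscalar orbits, one for each value of $\det$. In $\mathfrak{gl}_2(\mathbb F_q)/\mathbb F_q$ there are two orbits of trace $0$ (the zero class and the nilpotent class). For each trace $\tau\ne0$, conjugacy classes are given by $\delta=\det x$, and adding $c$ to $x$ changes $\delta$ by $c^2+\tau c$. The additive map $c\mapsto c^2+\tau c$ has kernel $\{0,\tau\}$, so its image has index $2$ and there are two orbits. The totals are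
$$q+q=2q\qquad\text{and}\qquad 2+2(q-1)=2q,$$
equal, as they must be. But the quiritree parts are $q$ and $1$. Equality of totals says nothing about the quiritree part alone.

## 4. The counterexample in every positive characteristic

We prove Theorem A. Let $p\mid n$, $n\geq 2$.

**Step 1: the dual and the kernels.** This step makes both actions explicit. The form $\operatorname{tr}(xy)$ on $\mathfrak{gl}_n$ is nondegenerate and conjugation invariant, and $\mathfrak{sl}_n=(k1)^\perp$. Hence $V^*\cong\mathfrak{gl}_n/k1$, with $GL_n$ acting by conjugation, and in (2) with $(g,t)\bar x=t^{-1}\overline{gxg^{-1}}$. Since $p\mid n$, we have $k1\subset\mathfrak{sl}_n$. If $g$ commutes with all $E_{ij}$, $i\ne j$, then comparing entries of $gE_{ij}=E_{ij}g$ gives $g_{li}=0$ for $l\ne i$ and $g_{ii}=g_{jj}$; so $g$ is scalar. Hence $K=k^*1$ in (1). In (2), $(g,t)\in K$ fixes $1\in\mathfrak{sl}_n$, so $t=1$, and then $g$ is scalar: $K=k^*1\times\{1\}$.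

**Lemma 2.** For $x\in\mathfrak{gl}_n$ let $Z(x)$ be its centralizer in $GL_n$. Then $Z(x)/k^*$ is unipotent if and only if $x=c+N$ with $c\in k$ and $N$ regular nilpotent (one Jordan block).

Suppose $k^n=E_1\oplus E_2$ with nonzero $x$-stable $E_i$. For $a\ne0,1$ the element acting as $a$ on $E_1$ and as $1$ on $E_2$ lies in $Z(x)$, is semisimple, and has nontrivial image in $Z(x)/k^*$. So this group is not unipotent. If there is no such decomposition, $x$ has a single Jordan block, i.e. $x=c+N$. Conversely, a matrix commuting with one Jordan block is a polynomial in it, so $Z(c+N)=k[N]^\times=k^*\times(1+Nk[N])$, which is unipotent modulo $k^*$. $\blacksquare$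

**Step 2: case (1) in $V$.** By Lemma 2 the quiritree points are the $c+N$ in $\mathfrak{sl}_n$ with $N$ regular nilpotent. Every $c\in k$ occurs, because $\operatorname{tr}(c+N)=nc=0$. Two such elements are conjugate if and only if they have the same $c$. So the quiritree orbits are parametrized by $c\in k$. Each has dimension $n^2-\dim k[N]^\times=n^2-n$. Their union is the bijective image of $k\times O$, where $O$ is the regular nilpotent orbit, so it has dimension $n^2-n+1$. There are infinitely many orbits and $1$ parameter.

**Step 3: case (1) in $V^*$.** The stabilizer of $\bar x$ contains $Z(x)$. If $\bar x$ is quiritree, then $Z(x)/k^*$ is unipotent, so $x=c+N$ and $\bar x=\bar N$ with $N$ regular nilpotent. Conversely, if $g$ stabilizes $\bar N$, then $gNg^{-1}=N+c$ with $c\in k$; the left side is nilpotent and $N+c$ has eigenvalue $c$, so $c=0$. The stabilizer is $Z(N)$, unipotent modulo $K$. All regular nilpotents are conjugate, so there is exactly one quiritree orbit, of dimension $n^2-n$, with $0$ parameters.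

**Step 4: case (2) in $V$.** The stabilizer of $x$ contains $Z(x)\times1$, so a quiritree $x$ is of the form $c+N$. Let $c\ne0$. If $t\,g(c+N)g^{-1}=c+N$, comparing eigenvalues gives $tc=c$, so $t=1$; the stabilizer is $Z(N)\times1$ and the point is quiritree. All these points form one orbit, since $t(c+N)=tc+tN$ and $tN$ is conjugate to $N$. Let $c=0$ and let $N'$ be the Jordan form of $N$. Choose a diagonal $\lambda(t)$ with $\lambda(t)N'\lambda(t)^{-1}=t^{-1}N'$; a suitable sequence of powers of $t$ on the diagonal does this. Then $(\lambda(t),t)N'=t\,t^{-1}N'=N'$. For $t\ne1$ these elements are semisimple and not in $K$, so this orbit is not quiritree. Hence $V$ has exactly one quiritree orbit.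

**Step 5: case (2) in $V^*$.** As in Step 3 a quiritree $\bar x$ must be $\bar N$. The elements $(\lambda(t)^{-1},t)$ stabilize $\overline{N'}$, since $t^{-1}\lambda(t)^{-1}N'\lambda(t)=t^{-1}tN'=N'$. For $t\ne1$ they are semisimple and not in $K$. So $\overline{N'}$ is not quiritree, and there are none. $\blacksquare$

The discrepancy is unbounded. For a product of groups acting on the direct sum of their modules, stabilizers and kernels are products, so quiritree orbits are products of quiritree orbits. Hence $(GL_n^m,\mathfrak{sl}_n^{\oplus m})$ has in $V$ quiritree orbits of dimension $m(n^2-n)$ with union of dimension $m(n^2-n+1)$, which gives $m$ parameters, against a single orbit in $V^*$. Multiplying further by example (2) gives $m$ parameters for $V$ against the empty set for $V^*$.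

## 5. Which subgroups have dual fixed spaces

To isolate the quiritree orbits from a total count, one wants to remove the orbits with larger stabilizers by counting fixed points of subgroups $F$, as in Lemma 1. The obstacle is (2): it needs $V^F$ and $(V^*)^F$ to be dual. For unipotent $F$ this fails. In Example 2 with $F=G$, the fixed space is $\{z=0\}$ in $V$, of dimension $2$, and $\{\xi=\eta=0\}$ in $V^*$, of dimension $1$.

For reductive $F$ in characteristic $0$ duality holds, by complete reducibility. And Levi decompositions $G_v=L_v\ltimes U_v$ tell us that $G_v$ is unipotent exactly when its reductive part $L_v$ is trivial. So one should count with the reductive parts only.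

But the counting takes place over $\mathbb F_q$, in positive characteristic, where the duality can fail for reductive groups too. Take $\mathfrak{sl}_2$ in characteristic $2$ and $w=1\in V$. The acting group is $PGL_2$; it fixes $w$ and has no nontrivial normal unipotent subgroup, so $L_w=PGL_2$ is forced by $H_w=L_wU_w$ with $U_w$ normal and unipotent. Then $V^{L_w}=k1$. On the other hand $(V^*)^{L_w}=0$: if $gxg^{-1}-x$ is scalar for all $g$, diagonal $g$ force the off-diagonal entries of $x$ to vanish, and then $g=1+E_{12}$ changes $x=\operatorname{diag}(a,d)$ by $(d-a)E_{12}$, so $a=d$. Condition (C) fails exactly there.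

The way out is to choose the $L_v$ in characteristic $0$, at the generic points of finitely many strata of $V\sqcup V^*$, and to specialize them to $\mathbb F_q$. Each property needed in Lemma 1 holds at the generic points and survives after inverting one nonzero element of a finitely generated ground ring. Conditions (A) and (C) are properties at a single point. Condition (B) compares Levi parts at different points, and will need the conjugacy theorem for Levi subgroups over non-closed fields. Sections 6 to 11 carry this out and prove Theorem B.

## 6. Mostow's theorem and Chevalley's theorem

From here to the end of Section 11, $\operatorname{char}k=0$. Replace $G$ by its image in $GL(V)=GL_n$, so $K=1$ and a point is quiritree when $G_v$ is unipotent. If $V=0$ there is nothing to prove, so let $n\ge1$. "Reductive" means trivial unipotent radical; connectedness is not assumed.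

We use the following standard facts over a field $\kappa$ of characteristic $0$. Algebraic groups are smooth (Cartier). A unipotent group $U$ is connected, and $\exp:\operatorname{Lie}U\to U$ is an isomorphism of $\kappa$-varieties. A commutative unipotent group is a vector group via $\exp$, and algebraic groups acting on it by automorphisms act linearly. The unipotent radical is defined over $\kappa$. A reductive group is linearly reductive: all its rational modules are completely reducible, hence its rational cohomology $H^i(L,M)$ vanishes for $i>0$. A quotient of a reductive group is reductive.

**Theorem M (Mostow).** Let $\kappa$ be a field of characteristic $0$, $H$ a linear algebraic $\kappa$-group, $U=R_u(H)$.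

- (M1) There is a $\kappa$-subgroup $L$ with $H=L\ltimes U$.
- (M2) For any such $L$ and any reductive $\kappa$-subgroup $F\subset H$ there is $u\in U(\kappa)$ with $uFu^{-1}\subset L$.

The reference is G. D. Mostow, *Fully reducible subgroups of algebraic groups*, Amer. J. Math. 78 (1956). Here is a proof by induction on $\dim U$; if $U=1$, take $L=H$ and $u=1$. Let $U\ne1$ and let $C\ne1$ be the center of $U$, a vector group on which $H$ acts linearly. The group $U/C$ is the unipotent radical of $H/C$, since it is normal and unipotent with reductive quotient $H/U$.

**Proof of (M1).** By induction $H/C$ contains a complement $\bar L$ to $U/C$. Let $P$ be the preimage of $\bar L$ in $H$. Since $P\to\bar L$ is a torsor under a vector group over an affine scheme, it has a section $\sigma:\bar L\to P$ as a morphism of $\kappa$-schemes. Write $\sigma(x)\sigma(y)=c(x,y)\sigma(xy)$; then $c$ is a rational $2$-cocycle with values in $C$, on which $\bar L=P/C$ acts by conjugation. As $\bar L$ is reductive, $H^2(\bar L,C)=0$, so in additive notation $c(x,y)=b(x)+x\cdot b(y)-b(xy)$ for a morphism $b:\bar L\to C$. Then $x\mapsto b(x)^{-1}\sigma(x)$ is a homomorphism, because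
$$b(x)^{-1}\sigma(x)\,b(y)^{-1}\sigma(y)=\bigl(-b(x)-x\cdot b(y)+c(x,y)\bigr)\sigma(xy)=b(xy)^{-1}\sigma(xy).$$
Its image $L$ satisfies $P=L\ltimes C$. Moreover $L\cap U\subset P\cap U=C$, so $L\cap U=1$; and $LU=LCU=PU=H$.

**Proof of (M2).** The group $LC/C$ is a complement to $U/C$ in $H/C$, and the image of $F$ in $H/C$ is reductive. By induction some $\bar u\in(U/C)(\kappa)$ conjugates this image into $LC/C$. The map $U(\kappa)\to(U/C)(\kappa)$ is surjective because $H^1(\kappa,C)=0$. So, after conjugating $F$ by an element of $U(\kappa)$, we may assume $F\subset L\ltimes C$. Write $f=c(f)\ell(f)$ with $c(f)\in C$, $\ell(f)\in L$. As $C$ is commutative, $f$ and $\ell(f)$ act on $C$ in the same way, so $ff'=c(f)\,(f\cdot c(f'))\,\ell(f)\ell(f')$ and $c$ is a $1$-cocycle. Since $H^1(F,C)=0$, there is $b\in C(\kappa)$ with $c(f)=b-f\cdot b$. Then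
$$b\,\ell(f)\,b^{-1}=(b-f\cdot b)\,\ell(f)=c(f)\ell(f)=f,$$
so $b^{-1}Fb\subset L$. $\blacksquare$

The second tool turns "true at a generic point" into "true nearby". A geometric point of a scheme is a point with values in an algebraically closed field $\Omega$.

**Principle (P) (Chevalley).** Let $Z$ be a noetherian scheme. Consider an assertion about geometric points $z$ of $Z$ given by a first-order formula whose variables range over the fibers at $z$ of constructible subsets of finite type $Z$-schemes and whose atomic conditions are membership in finitely many such constructible sets.

- (P1) Its truth depends only on the underlying point of $z$, and it defines a constructible subset of $Z$.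
- (P2) If $Z$ is integral and it holds at the generic point, it holds on a nonempty open subset.
- (P3) If $Z$ is of finite type over a noetherian domain $R$ with fraction field $\mathbf K$ and it holds at all points of $Z_{\mathbf K}$, then it holds on all of $Z_{R[1/f]}$ for some $0\ne f\in R$.

For (P1), build the formula from its atomic parts. Boolean operations keep constructibility. An existential quantifier replaces a constructible set by its image under a projection of finite type, which is constructible by Chevalley's theorem; and a geometric point of the base lies in the image exactly when it has a lift to an $\Omega$-point, because a nonempty constructible subset of a finite type $\Omega$-scheme has an $\Omega$-point. A universal quantifier is the negation of an existential one. (P2) holds because a constructible subset containing the generic point contains a nonempty open set. For (P3), the set where the assertion fails is constructible, so its image in $\operatorname{Spec}R$ is constructible; the image misses the generic point, so it lies in the zero set of some $f\ne0$.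

For example, "every $g$ in the stabilizer of $z$ satisfies $(g-1)^n=0$" is such an assertion.

We also use the usual spreading out of schemes, morphisms and isomorphisms of finite type: from the generic point of an integral scheme to a nonempty open subset, and from $\mathbf K$ to some $R[1/f]$ (EGA IV$_3$, 8.8.2).

## 7. Spreading out Levi decompositions over a stratification

Choose generators of the ideal of $G$ in $k[GL_n]$. The statements that this is a Hopf ideal involve finitely many elements of $k$. Hence there are a finitely generated subring $R\subset k$, with fraction field $\mathbf K$, and a closed subgroup scheme $\mathcal G\subset GL_{n,R}$ with $\mathcal G_k=G$. Below, $R$ is replaced finitely often by some $R[1/f]$ without change of notation; call this "localizing $R$".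

Let $\mathbf X=\mathbb A^n_R\sqcup\mathbb A^n_R$ be the disjoint union of the models of $V$ and $V^*$, with its $\mathcal G$-action. Let $Q\subset\mathbf X$ be the set of points over which the geometric stabilizer consists of elements $g$ with $(g-1)^n=0$. By (P1) it is constructible, and $Q(k)$ is the union of the quiritree orbits in $V$ and in $V^*$. For a geometric point $z$ with field $\Omega$ we identify fibers over $z$ with their sets of $\Omega$-points, and $G_z$ denotes the stabilizer of $z$ in $\mathcal G(\Omega)$.

**Claim 1.** After localizing $R$, $\mathbf X$ is a finite disjoint union of locally closed integral subschemes $W_j$ with $(W_j)_{\mathbf K}\ne\emptyset$, each lying in the model of $V$ or of $V^*$. They carry closed subschemes $\mathcal L_j,\mathcal U_j\subset\mathcal G\times_RW_j$ and integers $d_j$ such that for every geometric point $z$ of $W_j$ (dropping the index $j$):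

- (S1) $\mathcal L_z,\mathcal U_z$ are subgroups of $\mathcal G_z$, $\mathcal L_z$ normalizes $\mathcal U_z$, $\mathcal L_z\cap\mathcal U_z=1$ and $\mathcal L_z\mathcal U_z=G_z$;
- (S2) every element of $\mathcal U_z$ is unipotent;
- (S3) $\mathcal U_j\cong\mathbb A^{d_j}_{W_j}$ as $W_j$-schemes;
- (S4) the pairing between the fixed spaces of $\mathcal L_z$ in $V_\Omega$ and in $V^*_\Omega$ is perfect;
- (S5) if $a=\sum_{i\le n^2}c_il_i$ with $c_i\in\Omega$, $l_i\in\mathcal L_z$, and $\operatorname{tr}(al)=0$ for all $l\in\mathcal L_z$, then $a=0$;
- (S6) either $W_j\subset Q$ and all $\mathcal L_z=1$, or $W_j\cap Q=\emptyset$.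

**Step 1: reduction to a generic point.** This step shows that it suffices to build the data at one point. First stratify $\mathbf X_{\mathbf K}$ by noetherian induction on closed subsets: given a nonempty closed $Z'\subset\mathbf X_{\mathbf K}$, choose a nonempty open subset $Z$ of $Z'$ that meets only one irreducible component, with reduced structure, so that $Z$ is integral; if the data exist over a nonempty open $W\subset Z$, then $W$ is open in $Z'$, and we continue with the closed set $Z'\setminus W$. Next pass from $\mathbf K$ to $R$. Each stratum $W_{\mathbf K}$ is the generic fiber of an integral locally closed subscheme $W$ of $\mathbf X$, an open part of the closure of $W_{\mathbf K}$. The set of points of $\mathbf X$ lying in no $W_j$ or in more than one is constructible with empty generic fiber, so it is empty after localizing $R$. The closed subschemes are extended by taking closures, (S3) extends by spreading out, and (S1), (S2), (S4), (S5), (S6) are assertions as in (P), to which (P3) applies. (In (S4), perfectness says that every nonzero vector in either fixed space pairs nontrivially with some vector of the other.) In the same way, by (P2) and spreading out, data with these properties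 over the generic point $\eta$ of $Z$ extend to data over a nonempty open $W\subset Z$.

**Step 2: the data at the generic point.** Let $\kappa$ be the residue field of $\eta$; it has characteristic $0$. The stabilizer $G_\eta$ is a smooth $\kappa$-group. Let $U=R_u(G_\eta)$ and let $L$ be a complement as in (M1). Then $L\cong G_\eta/U$ is reductive. These are our $\mathcal L$ and $\mathcal U$ at $\eta$, and we check the properties over $\bar\kappa$.

(S1) and (S2) hold by construction. (S3) holds because $\exp:\operatorname{Lie}U\to U$ is an isomorphism of $\kappa$-varieties; put $d=\dim U$.

(S4): work with $V$ over $\bar\kappa$. By complete reducibility $V=A\oplus B$, where $A=V^L$ and $B$ is the sum of the nontrivial simple submodules. A trivial quotient of $B$ would be isomorphic to a submodule of $B$ with trivial action, so $B$ has no nonzero trivial quotient. An $L$-invariant functional restricts to an equivariant map $B\to\bar\kappa$, hence to $0$; so $(V^*)^L\subset B^\perp$. Conversely $B^\perp\cong(V/B)^*\cong A^*$ has trivial action. Thus $(V^*)^L=B^\perp$, which is in perfect duality with $A$.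

(S5): let $\mathcal A$ be the span of $L(\bar\kappa)$ in $M_n(\bar\kappa)$; it is an algebra, and since $\dim\mathcal A\le n^2$ each element is a combination of at most $n^2$ elements of $L$. The faithful $\mathcal A$-module $\bar\kappa^n$ is semisimple, so $\mathcal A$ is a semisimple algebra. The kernel of the form $\operatorname{tr}(ab)$ on $\mathcal A$ is a two-sided ideal. If $a$ lies in it, then $\operatorname{tr}(a^m)=\operatorname{tr}(a\cdot a^{m-1})=0$ for all $m\ge1$, so $a$ is nilpotent, the characteristic being $0$. So the kernel is a nil ideal in a semisimple finite-dimensional algebra, hence $0$.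

(S6): if $\eta\in Q$, then $L$ is a reductive group all of whose elements are unipotent; it is its own unipotent radical, so $L=1$. Then "$\mathcal L_z=1$" and "$z\in Q$" hold on a neighborhood of $\eta$ by (P2). If $\eta\notin Q$, then $z\notin Q$ on a neighborhood of $\eta$. $\blacksquare$

At points other than the generic one we have not chosen $\mathcal L_z$ as a complement to the unipotent radical, so reductivity there must be deduced. This is why (S5) is in the list.

**Consequence.** For every geometric point $z$ the group $\mathcal L_z$ has no nontrivial normal closed unipotent subgroup. At points of characteristic $0$, $\mathcal L_z$ is reductive and $\mathcal U_z=R_u(G_z)$.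

Let $N\subset\mathcal L_z$ be normal and unipotent, and $1\ne u\in N$; then $n\ge2$. On a simple $\mathcal L_z$-module $W$ the space $W^N$ is nonzero (Kolchin) and $\mathcal L_z$-stable, so $N$ acts trivially. Hence $N$ acts trivially on the composition factors of the $\mathcal L_z$-module $\Omega^n$. For $l\in\mathcal L_z$ the map $(u-1)l$ sends each term of a composition series into the preceding one, so $\operatorname{tr}((u-1)l)=0$. Since $u-1\ne0$ is a combination of two elements of $\mathcal L_z$, this contradicts (S5). In characteristic $0$ it follows that $\mathcal L_z$ is reductive. The group $\mathcal U_z$ is normal in $G_z=\mathcal L_z\mathcal U_z$, unipotent and connected, and $G_z/\mathcal U_z\cong\mathcal L_z$ is reductive, so $\mathcal U_z=R_u(G_z)$. $\blacksquare$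

## 8. Conjugating Levi parts by rational elements

**Claim 2.** After localizing $R$: if $R\to\mathbb F_q$ is a homomorphism, $v\in W_i(\mathbb F_q)$, $w\in W_j(\mathbb F_q)$, $g\in\mathcal G(\mathbb F_q)$ and $g\mathcal L_wg^{-1}\subset G_v$ (on $\overline{\mathbb F}_q$-points), then there is $u\in\mathcal U_v(\mathbb F_q)$ with $u\,g\mathcal L_wg^{-1}u^{-1}\subset\mathcal L_v$.

**Step 1: a universal family.** This step collects all instances into one constructible set. Let $Y_{ij}\subset W_i\times_RW_j\times_R\mathcal G$ be the set of $(v,w,g)$ with $g\mathcal L_wg^{-1}\subset G_v$. By (P1) it is constructible.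

**Step 2: conjugation at a point of characteristic $0$.** Let $y=(v,w,g)$ be a point of $(Y_{ij})_{\mathbf K}$, with residue field $\kappa$ of characteristic $0$. The fibers $\mathcal L_v,\mathcal L_w$ are closed subschemes of $\mathcal G_\kappa$ whose geometric points form groups. Since $\kappa$ is perfect, their reductions are geometrically reduced, hence are $\kappa$-subgroups, and they are reductive by the Consequence. The scheme $\mathcal U_v$ is reduced by (S3), and it is the unipotent radical of the smooth group $G_v$. The multiplication $(\mathcal L_v)_{\rm red}\ltimes\mathcal U_v\to G_v$ is a homomorphism of smooth groups, bijective on geometric points, hence an isomorphism in characteristic $0$. Now $g(\mathcal L_w)_{\rm red}g^{-1}$ is a reductive $\kappa$-subgroup of $G_v$. By (M2) there is $u\in\mathcal U_v(\kappa)$ with $u\,g\mathcal L_wg^{-1}u^{-1}\subset\mathcal L_v$ on geometric points. The rationality of $u$ over $\kappa$ is what the next step needs.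

**Step 3: spreading $u$ out.** The element $u$ extends to a morphism $\tilde u_T:T\to\mathcal U_i$ over $W_i$ on a nonempty open subset $T$ of $\overline{\{y\}}$. After shrinking, $T\subset Y_{ij}$, because $Y_{ij}$ is constructible and contains $y$; and the conjugation property holds on all of $T$ by (P2). If $y$ is the generic point of an irreducible component of the closure of a constructible set, it lies in that set, and $T$ may be taken open in that closure. So noetherian induction writes $(Y_{ij})_{\mathbf K}$ as a finite disjoint union of such sets $T$. After localizing $R$, the sets $T$ and the morphisms $\tilde u_T$ extend over $R$, the extended sets are disjoint with union $Y_{ij}$, and the conjugation property holds on them by (P3).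

**Step 4: $\mathbb F_q$-points.** An $\mathbb F_q$-point $(v,w,g)$ as in the claim has its image in exactly one $T$, and it factors through the locally closed subscheme $T$, since the residue field of a point is the same in $T$ and in the ambient scheme. Its image under $\tilde u_T$ is the required $u\in\mathcal U_v(\mathbb F_q)$. $\blacksquare$

## 9. Equality of weighted point counts

Fix a homomorphism $R\to\mathbb F_q$. We apply Lemma 1 with $H=\mathcal G(\overline{\mathbb F}_q)$, $\Gamma=\mathcal G(\mathbb F_q)$, $E=V(\mathbb F_q)$ and $E^*=V^*(\mathbb F_q)$. Each $v\in S=E\sqcup E^*$ lies in $W_j(\mathbb F_q)$ for exactly one $j$. Let $L_v,U_v$ be the groups of $\overline{\mathbb F}_q$-points of the fibers $\mathcal L_v,\mathcal U_v$. They are closed, and $\varphi$-stable because the fibers are defined over $\mathbb F_q$.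

**Step 1: these are Levi parts.** We check the three conditions. (A) is (S1), and normality of $U_v$ in $H_v=L_vU_v$ follows since $L_v$ normalizes $U_v$. (B) is Claim 2. For (C), the fixed space of $L_w$ in $\overline{\mathbb F}_q^{\,n}$ is $\varphi$-stable because $L_w$ is. Its basis in reduced row echelon form is unique, hence $\varphi$-fixed, so the space has a basis in $\mathbb F_q^n$, which is then an $\mathbb F_q$-basis of $E^{L_w}$; similarly for $(E^*)^{L_w}$. By (S4) the Gram matrix of these two bases is invertible, so the pairing over $\mathbb F_q$ is perfect.

**Step 2: the orbits with trivial Levi part.** By Lemma 1 the numbers of $\Gamma$-orbits with $L_v=1$ in $E$ and $E^*$ agree. We rewrite them as point counts. We have $L_v=1$ if and only if $v\in Q$: if $v\in Q$, this is (S6); if $L_v=1$, then the stabilizer is $U_v$ and consists of unipotent elements by (S2). For $v\in W_j(\mathbb F_q)$ with $W_j\subset Q$ we have $\Gamma_v=U_v^\varphi=\mathcal U_v(\mathbb F_q)$, of order $q^{d_j}$ by (S3). Let $J_V$ be the set of $j$ with $W_j\subset Q$ in the model of $V$, and define $J_{V^*}$ likewise. The orbit of $v$ has $|\Gamma|/|\Gamma_v|$ points, so the number of orbits in $E$ with $L_v=1$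 is $|\Gamma|^{-1}\sum_{j\in J_V}|W_j(\mathbb F_q)|\,q^{d_j}$. Hence, for every $R\to\mathbb F_q$,
$$\sum_{j\in J_V}|W_j(\mathbb F_q)|\,q^{d_j}=\sum_{j\in J_{V^*}}|W_j(\mathbb F_q)|\,q^{d_j}.\tag{4}$$

## 10. Leading terms: parameters and components

**Step 1: asymptotics of (4).** This step extracts geometric information from point counts. Let $w_j=\dim(W_j)_k$ and let $c_j\ge1$ be the number of irreducible components of $(W_j)_k$. All of them have dimension $w_j$, as $(W_j)_{\mathbf K}$ is integral. After localizing $R$, all geometric fibers of $W_j\to\operatorname{Spec}R$ have dimension $w_j$ and exactly $c_j$ irreducible components of that dimension (EGA IV$_3$, 9.5.5, 9.7.8). Choose a maximal ideal of $R$; since $R$ is a finitely generated ring, its residue field $\mathbb F_{q_0}$ is finite. Let $q=q_0^m$, with $m$ divisible by an $m_0$ such that all these components of the fibers over $\overline{\mathbb F}_{q_0}$ are defined over $\mathbb F_{q_0^{m_0}}$. By Lang–Weil each of the $c_j$ components has $q^{w_j}(1+o(1))$ points as $m\to\infty$; other components and intersections have dimension less than $w_j$ and contribute $O(q^{w_j-1})$. So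
$$|W_j(\mathbb F_q)|=c_jq^{w_j}(1+o(1)).$$
If $J_V\ne\emptyset$, let $e_V=\max_{j\in J_V}(w_j+d_j)$ and let $C_V=\sum c_j$ over the $j\in J_V$ attaining the maximum. The left side of (4) is $C_Vq^{e_V}(1+o(1))$ if $J_V\ne\emptyset$, and $0$ otherwise. The same holds on the right. Hence $J_V=\emptyset$ if and only if $J_{V^*}=\emptyset$, and otherwise
$$e_V=e_{V^*},\qquad C_V=C_{V^*}.\tag{5}$$
If $J_V=\emptyset$, both sets of quiritree orbits are empty and there is nothing more to prove. From now on both are nonempty.

**Step 2: $e_V$ is the number of parameters up to a shift.** Let $X=Q(k)\cap V$, the union of the quiritree orbits in $V$. By (S6) it is the disjoint union of the $W_j(k)$, $j\in J_V$. For $v\in W_j(k)$ the stabilizer is $\mathcal U_v$, of dimension $d_j$, so the orbit of $v$ has dimension $\dim G-d_j$. Thus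
$$X_{(s)}=\bigsqcup_{j\in J_V,\ \dim G-d_j=s}W_j(k),\tag{6}$$
and the number of parameters of $X$ is $\max_{j\in J_V}(w_j-\dim G+d_j)=e_V-\dim G$. The same holds for $V^*$. By (5) the numbers of parameters for $V$ and $V^*$ agree; call the common value $d$.

**Step 3: $C_V$ counts components.** By definition of $d$, $\dim X_{(s)}\le s+d$. Let $Z$ be the closure of an $(s+d)$-dimensional irreducible component of $X_{(s)}$. By (6), some $W_j(k)$ occurring there is dense in $Z$, that is, $W_j(k)\cap Z$ is dense in $Z$; then $w_j=s+d$, and $Z$ is the closure of an irreducible component of $W_j(k)$. Conversely, the closure of each component of a $W_j(k)$ with $w_j=s+d$ arises in this way. Distinct components of one $W_j(k)$ have distinct closures. Components of different $W_j(k)$ also have distinct closures: each contains a nonempty open subset of its closure, and two such subsets of one irreducible set would meet, while the $W_j$ are disjoint. Finally, for $j$ in (6) the condition $w_j=s+d$ says $w_j+d_j=\dim G+d=e_V$. So the total number over $s$ of $(s+d)$-dimensional irreducible components of $X_{(s)}$ is $C_V$. With (5) this proves the "moreover" part of Theorem B.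

## 11. Counting the orbits themselves

It remains to compare cardinalities; both sets of quiritree orbits are nonempty, and $d\ge0$, since a nonempty $X_{(s)}$ contains an $s$-dimensional orbit.

**Case $d>0$.** On both sides some $X_{(s)}$ has dimension greater than $s$, so it is not a finite union of $s$-dimensional orbits. Both sets of orbits are infinite.

**Case $d=0$.** Each nonempty $X_{(s)}$ has dimension $s$, and its orbits have dimension $s$. So the closure of each irreducible component of an orbit in $X_{(s)}$ is an $s$-dimensional component of $\overline{X_{(s)}}$, of which the orbit contains a dense open subset. Disjoint orbits therefore give distinct components, and there are finitely many orbits. Since $X_{(s)}$ is now a finite disjoint union of orbits, the argument of Section 10, Step 3, with orbits in place of the $W_j(k)$, shows that the $s$-dimensional components of $X_{(s)}$ correspond to the irreducible components of its orbits.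

How many components does an orbit have? The stabilizer $G_v$ is unipotent in characteristic $0$, hence connected, hence contained in $G^\circ$. The orbit is $G/G_v$, and its irreducible components are the $[G:G^\circ]$ disjoint images of the cosets of $G^\circ$, all of dimension $s$. Therefore
$$C_V=[G:G^\circ]\cdot\#\{\text{quiritree orbits in }V\},$$
and likewise for $V^*$. By (5) the numbers of quiritree orbits are equal. This proves Theorem B, and with Theorem A the Corollary. $\blacksquare$

In Example 2 one reads off $d=2$ and $C_V=C_{V^*}=1$: the relevant component is the plane $X_{(0)}$ on one side, and the open set $X_{(1)}$ on the other. The summation over all $s$ in Theorem B is therefore needed.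

## 12. Semisimple modules: an automorphism inverting a maximal torus

In every characteristic there is a situation where a bijection of orbits exists for a simple reason.

**Proof of Theorem C.** Let $T$ be a maximal torus of $G$. Since $-1$ is an automorphism of the root datum, the isomorphism theorem for connected reductive groups gives an automorphism $\omega$ of $G$ with $\omega(t)=t^{-1}$ on $T$. (For $GL_n$ and the diagonal torus, $\omega(g)={}^tg^{-1}$.) Consider $V$ with $g$ acting through $\omega(g)$. This module is semisimple and its weights are the negatives of those of $V$, so it has the same formal character as the semisimple module $V^*$. Semisimple modules with the same formal character are isomorphic. So there is a linear isomorphism $\psi:V\to V^*$ with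
$$\psi(\omega(g)v)=g\,\psi(v).\tag{7}$$
By (7), $\psi$ maps orbits bijectively to orbits of the same dimension. Also $g$ fixes $\psi(v)$ exactly when $\omega(g)$ fixes $v$, so $G_{\psi(v)}=\omega^{-1}(G_v)$; and $g$ acts trivially on $V^*$ exactly when $\omega(g)$ acts trivially on $V$, so $K=\omega^{-1}(K)$. Hence $\omega$ induces an isomorphism $G_{\psi(v)}/K\cong G_v/K$, and one group is unipotent if and only if the other is. So $\psi$ maps the quiritree set of $V$ isomorphically onto that of $V^*$, and (\*) holds. $\blacksquare$

The semisimplicity hypothesis cannot be dropped: in Theorem A the groups are connected reductive, and only complete reducibility fails.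

For the representations of an oriented graph, (\*) holds in every characteristic by the same argument. The dual of $\bigoplus_l\operatorname{Hom}(U_{i(l)},U_{f(l)})$ is $\bigoplus_l\operatorname{Hom}(U_{f(l)},U_{i(l)})$ via the trace pairing. Choose bases, let $\psi$ be matrix transposition and put $\omega(g)={}^tg^{-1}$. On one summand, with $g$ acting on $x$ by $g_fxg_i^{-1}$ and on the dual summand by $y\mapsto g_iyg_f^{-1}$, we get
$$\psi(\omega(g)x)={}^t\bigl({}^tg_f^{-1}\,x\,{}^tg_i\bigr)=g_i\,{}^tx\,g_f^{-1}=g\,\psi(x).$$
This is (7), and the rest of the proof of Theorem C used only (7).
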